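\title{General unions of fat points have maximal rank from a degree independent of the dimension}

\begin{abstract}
For integers $n,m\ge2$ let $\delta(n,m)$ be the least integer such that, in every degree $d\ge\delta(n,m)$, every general union of fat points of multiplicities at most $m$ in $\mathbb P^n$, over an algebraically closed field of characteristic $0$, either imposes independent conditions on the hypersurfaces of degree $d$ or lies on none of them. We prove that $\delta(n,m)$ is bounded by a constant that depends only on $m$. More precisely, $\delta(n,m)\le 61m^4+m$ for $n\ge 2m$, and $2m-1\le\delta(n,m)\le 4m-3$ for $n\ge 54m^2\,216^{m-1}$; for the finitely many $n<2m$ we use the known finiteness of $\delta(n,m)$. The proof combines an exchange argument, which gives maximal rank up to an error that depends only on the degree of one fat point, with a simple case of the differential Horace method, which removes the error.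
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb K$ be an algebraically closed field of characteristic $0$, and let $V_d=H^0(\mathcal O_{\mathbb P^n}(d))$ be the space of forms of degree $d\ge0$ in $n+1$ variables over $\mathbb K$. For a point $P\in\mathbb P^n$ and an integer $k>0$, the \emph{fat point} $kP$ is the closed subscheme with ideal sheaf $(\mathcal I_P)^k$; we also call it a \emph{$k$-point}. A form vanishes on $kP$ when its Taylor coefficients of order $<k$ at $P$ vanish, that is, when the hypersurface it defines has multiplicity at least $k$ at $P$. These are $\deg kP=\binom{n+k-1}{n}$ linear conditions.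

For a zero-dimensional scheme $Z\subset\mathbb P^n$, the restriction map $V_d\to H^0(\mathcal O_Z(d))\cong\mathbb K^{\deg Z}$ has kernel $H^0(\mathcal I_Z(d))$ and, since $H^1(\mathcal O_{\mathbb P^n}(d))=0$, cokernel $H^1(\mathcal I_Z(d))$. So $h^0(\mathcal I_Z(d))$ counts the forms of degree $d$ vanishing on $Z$, the number $h^1(\mathcal I_Z(d))$ counts the linear relations among the conditions imposed by $Z$, and
\begin{equation}\label{eq:euler}
h^0(\mathcal I_Z(d))-h^1(\mathcal I_Z(d))=\dim V_d-\deg Z .
\end{equation}
We say that $Z$ is \emph{independent in degree $d$} if $h^1(\mathcal I_Z(d))=0$, and that $Z$ has \emph{maximal rank in degree $d$} if $h^0(\mathcal I_Z(d))=0$ or $h^1(\mathcal I_Z(d))=0$. A subscheme $Z'$ of a scheme $Z$ that is independent in degree $d$ is independent in degree $d$, because $H^0(\mathcal O_Z(d))\to H^0(\mathcal O_{Z'}(d))$ is onto.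

A \emph{general union of fat points of multiplicities $\le m$} is a scheme $Z=\bigcup_{i=1}^sk_iP_i$, where the integers $1\le k_i\le m$ are prescribed and $P_1,\dots,P_s$ are general points of $\mathbb P^n$. For $m=1$ such a $Z$ has maximal rank in every degree, since a general point imposes one new condition on any nonzero space of forms. For $m\ge2$ this fails in low degree. If $Z$ meets a curve $C$ in a scheme of degree larger than $h^0(\mathcal O_C(d))$, then $Z\cap C$ is not independent, because $V_d\to H^0(\mathcal O_{Z\cap C}(d))$ factors through $H^0(\mathcal O_C(d))$; hence $Z$ is not independent.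

\begin{example}\label{ex:line}
Let $n,m\ge2$, $d=2m-2$ and $Z=mP\cup mQ$. On the line $\ell$ through $P$ and $Q$ the scheme $Z\cap\ell$ has degree $2m>2m-1=h^0(\mathcal O_\ell(d))$, so $h^1(\mathcal I_Z(d))>0$. If $y\ne0$ is a linear form vanishing on $\ell$, then $y^{2m-2}$ vanishes on $Z$ because $2m-2\ge m$, so $h^0(\mathcal I_Z(d))>0$.
\end{example}

\begin{example}\label{ex:conic}
Let $n=2$, $m\ge2$, $d=\lfloor(5m-2)/2\rfloor$, let $Z$ consist of five general $m$-points, and let $C$ be the smooth conic through them. Then $\deg(Z\cap C)=5m>2d+1=h^0(\mathcal O_C(d))$, so $h^1(\mathcal I_Z(d))>0$. The curve $mC$ contains $Z$ and has degree $2m\le d$, so $h^0(\mathcal I_Z(d))>0$.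
\end{example}

In high degree no failure occurs. It is known that for all $n\ge2$, $m\ge2$ there is an integer $d(n,m)$ such that every general union of fat points of multiplicities $\le m$ in $\mathbb P^n$, with any prescribed numbers of points of each multiplicity, has maximal rank in every degree $d\ge d(n,m)$. Let $\delta(n,m)$ be the least such integer. The case $m=2$ is governed by the Alexander--Hirschowitz theorem on general unions of double points. The question posed in \cite[Conjecture~1]{problem} is whether the dimension matters:
\begin{quote}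
\emph{Is there, for each $m\ge2$, an integer $d(m)$ such that $\delta(n,m)\le d(m)$ for all $n\ge2$?}
\end{quote}
The obstructions above suggest that the answer is yes. The line obstructs in degree $2m-2$ whatever $n$ is. The analog of the conic, the rational normal curve of degree $n$ through $n+3$ general $m$-points, forces $h^1>0$ only when $nd+1<(n+3)m$, hence only for $d<(1+3/n)m$. What a proof has to avoid is an induction on $n$ that loses some degrees at each step.

\begin{theorem}\label{thm:main}
Let $m\ge2$.
\begin{enumerate}
\item[(1)] $\delta(n,m)\le 61m^4+m$ for all $n\ge2m$. Hence, for all $n\ge2$,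
\[
\delta(n,m)\le d(m):=\max\Bigl\{61m^4+m,\ \max_{2\le n'<2m}\delta(n',m)\Bigr\}.
\]
\item[(2)] $2m-1\le\delta(n,m)\le4m-3$ for all $n\ge n_0(m):=54\,m^2\,216^{\,m-1}$.
\item[(3)] $\delta(n,m)\ge2m-1$ for all $n\ge2$, and $\delta(2,m)\ge\lfloor5m/2\rfloor$. So $\lfloor5m/2\rfloor$ is a lower bound for any admissible $d(m)$.
\end{enumerate}
\end{theorem}

The known finiteness of $\delta(n,m)$ enters only for the finitely many $n$ with $2\le n<2m$. The exact value of $\delta(n,m)$ for large $n$ is not determined here.

The upper bounds come from a numerical criterion. For $n\ge1$ and $D\ge0$ put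
\[
C_D=\binom{n+D}{n}=\dim V_D,\qquad \tau_D=\binom{n-1+D}{n-1},\qquad N=\binom{n+m-1}{n}=\deg mP .
\]
Thus $\tau_D=h^0(\mathcal O_H(D))$ for a hyperplane $H\subset\mathbb P^n$.

\begin{theorem}\label{thm:rank}
Let $m\ge2$, $n\ge2m$, $d\ge4m-3$ and $\tau_{d-m+1}\ge18\,mN^3$. Then every general union $Z\subset\mathbb P^n$ of fat points of multiplicities $\le m$ satisfies $h^1(\mathcal I_Z(d))=0$ or $h^0(\mathcal I_Z(d))=0$.
\end{theorem}

As polynomials in $n$, the number $\tau_{d-m+1}$ has degree $d-m+1$ and $N^3$ has degree $3m-3$. The last hypothesis therefore holds for large $n$ as soon as $d-m+1\ge3m-2$, which is where $4m-3$ comes from. The first step toward Theorem~\ref{thm:rank} is a statement that holds in every dimension and gives maximal rank unless $\deg Z$ is close to $C_D$.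

\begin{theorem}\label{thm:slack}
Let $m\ge 2$, $n\ge1$, $D\ge m-1$, and let $Z\subset\mathbb P^n$ be a general union of fat points of multiplicities $\le m$.
\begin{enumerate}
\item[(a)] If $\deg Z\le C_D-N^2$, then $h^1(\mathcal I_Z(D))=0$.
\item[(b)] If $\deg Z\ge C_D+N^3+N^2$, then $h^0(\mathcal I_Z(D))=0$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:slack} rests on an exchange argument in the spirit of G.~Nenashev's work on Fr\"oberg's conjecture (Sections~\ref{sec:exchange} and~\ref{sec:slack}). It leaves a window of values of $\deg Z$ around $C_D$. To close the window we restrict to a hyperplane $H$ at most $m-1$ times. On $H$ we apply Theorem~\ref{thm:slack} in $\mathbb P^{n-1}$, so there is no induction on $n$, and we make up the missing conditions with simple points supplied by a simple case of the Alexander--Hirschowitz differential Horace method (Section~\ref{sec:horace}). The process stops when sufficiently many fat points have been reduced to simple points of $H$. Section~\ref{sec:double} carries this out for double points, where one restriction suffices, and Section~\ref{sec:general} in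 general. Everything needed from both methods is proved below.

\section{Numbers, generality and invariant subspaces}\label{sec:prelim}

\subsection*{Binomial identities}
Let $n\ge2$, let $H\subset\mathbb P^n$ be a hyperplane, and set $C_{-1}=\tau_{-1}=0$. For $D\ge0$,
\begin{equation}\label{eq:C}
C_D=C_{D-1}+\tau_D,\qquad C_D=\Bigl(1+\frac Dn\Bigr)\tau_D,\qquad C_{D-1}=\frac Dn\,\tau_D,\qquad \tau_{D-1}=\frac{D}{n-1+D}\,\tau_D .
\end{equation}
A $k$-point of $\mathbb P^n$ has degree $N_k=C_{k-1}$, and a $k$-point of $H\cong\mathbb P^{n-1}$ has degree $\sigma_k=\tau_{k-1}$. Put $\sigma=\sigma_m$; then $\sigma\le N=N_m$. When Theorem~\ref{thm:slack} is applied in $H$, the numbers $C_D$ and $N$ become $\tau_D$ and $\sigma$. Taking $D=k-1$ in \eqref{eq:C} expresses $N_k$, $N_{k-1}$, $\sigma_{k-1}$ as multiples of $\sigma_k$ by factors that increase with $k$. Hence, for $1\le k\le m$,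
\begin{equation}\label{eq:N}
N_k\le\Bigl(1+\frac{m-1}n\Bigr)\sigma_k,\qquad N_{k-1}\le\frac{m-1}n\,\sigma_k,\qquad \sigma_{k-1}\le\frac{m-1}{n+m-2}\,\sigma_k .
\end{equation}

\subsection*{Generality}
The schemes below are unions of components of prescribed shape, $kP$ or $kP\cap(k-1)H$, supported at distinct points, some varying in $\mathbb P^n$ and some in $H$, possibly together with a fixed scheme. Here $(k-1)H$ is the divisor $z^{k-1}=0$, where $H=\{z=0\}$. The parameter space is an open subset of $(\mathbb P^n)^a\times H^b$, hence irreducible, and \emph{general} means ``in a dense open subset of it''. Locally on the parameter space the restriction map is a matrix whose entries are regular functions, so its rank is lower semicontinuous. We refer to the following consequence as \emph{semicontinuity}: if $h^0(\mathcal I_Z(D))$, or $h^1(\mathcal I_Z(D))$, vanishes for one member of the family, it vanishes for the general member. In particular, we may prove a vanishing after moving to $H$ some of the points that are allowed to vary in $\mathbb P^n$.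

\begin{lemma}\label{lem:points}
Let $L$ be $\mathbb P^n$ or $H$, and let $U\subset V_D$ be a subspace on which the restriction of forms to $L$ is injective. If $c\ge\dim U$ and $P_1,\dots,P_c$ are general points of $L$, then no nonzero element of $U$ vanishes at all $P_i$.
\end{lemma}

\begin{proof}
If $U\ne0$, take $0\ne f\in U$ and a point $P_1\in L$ with $f(P_1)\ne0$. The elements of $U$ vanishing at $P_1$ form a proper subspace. Repeat, and use semicontinuity.
\end{proof}

\subsection*{Invariant subspaces}
Choose coordinates $x_1,\dots,x_n,z$ with $H=\{z=0\}$. The group $GL_{n+1}$ acts on $V_D$ by linear substitutions and on $\mathbb P^n$, in such a way that $g$ maps $H^0(\mathcal I_X(D))$ onto $H^0(\mathcal I_{gX}(D))$. Let $\Gamma_H$ be the subgroup of substitutions $x_i\mapsto\sum_ja_{ij}x_j+b_iz$, $z\mapsto cz$, with $(a_{ij})\in GL_n$ and $c\ne0$. It is connected, it preserves $H$, and it is transitive on $H$ and on $\mathbb P^n\setminus H$.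

\begin{lemma}\label{lem:invariant}
Let $n\ge1$ and $D\ge1$.
\begin{enumerate}
\item[(a)] The only $GL_{n+1}$-invariant subspaces of $V_D$ are $0$ and $V_D$.
\item[(b)] Every $\Gamma_H$-invariant subspace $F\ne V_D$ is contained in $zV_{D-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both groups contain the diagonal torus, which acts on distinct monomials by distinct characters. So an invariant subspace $F$ contains every monomial that occurs in one of its elements.

(b) Suppose $F\not\subset zV_{D-1}$. Then $F$ contains a monomial in $x_1,\dots,x_n$ alone. The substitution $x_i\mapsto x_i+x_1$ $(i\ge2)$ turns it into a form in which $x_1^D$ has coefficient $1$, so $x_1^D\in F$. The substitution $x_1\mapsto x_1+\dots+x_n+z$ gives $(x_1+\dots+x_n+z)^D\in F$. Every monomial of degree $D$ occurs in this form, with a multinomial coefficient that is nonzero in characteristic $0$. So $F=V_D$.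

(a) If $F\ne0$, it contains a monomial, and adding $x_1$ to all other variables, including $z$, gives $x_1^D\in F$. The last substitution in (b) gives $F=V_D$.
\end{proof}

This lemma is the place where the characteristic matters: in characteristic $p$ the $p$-th powers of the variables span a proper invariant subspace of $V_p$.

\section{Sums of general translates of subspaces}\label{sec:exchange}

The conditions imposed by a fat point form a subspace of $V_D^*$, and moving the point translates this subspace by a group element. Independence means that the sum of the translates is direct. This section treats the resulting problem of linear algebra.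

Let $\Gamma$ be a connected linear algebraic group acting linearly and algebraically on a finite-dimensional space $E$. For a list $L=(W_1,\dots,W_p)$ of subspaces of $E$, repetitions allowed, and $g=(g_1,\dots,g_p)\in\Gamma^p$, put
\[
S_L(g)=g_1W_1+\dots+g_pW_p .
\]
The variety $\Gamma^p$ is irreducible and $\dim S_L(g)$ is the rank of a matrix of regular functions on it, so it is constant on a dense open set. By $\dim(A\cap B)=\dim A+\dim B-\dim(A+B)$, the same holds for $\dim(\gamma X\cap S_L(g))$ on $\Gamma\times\Gamma^p$, for any subspace $X$; we denote this general value by $a(X,L)$. If $L'$ is obtained from $L$ by appending subspaces, then $a(X,L')\ge a(X,L)$.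

The case of lines shows the mechanism. If $X$ is a line and $a(X,L)>0$, then $S_L(g)$ contains almost all translates of $X$, hence their span, which is invariant. When $\dim X>1$, the intersection $\gamma X\cap S_L(g)$ may move with $g$, and this argument breaks down. The next lemma says that it moves only if it grows when a member of the list is repeated.

\begin{lemma}[Exchange]\label{lem:exchange}
Let $L=(W_1,\dots,W_p)$ and let $X\subset E$ be a subspace with $a(X,L)>0$. Suppose that $a(X,(L,W_j))=a(X,L)$ for every $j$, where $(L,W_j)$ is $L$ with one more copy of $W_j$ appended. Then there is a nonzero $\Gamma$-invariant subspace $M\subset E$ with $M\subset S_L(g)$ for all $g$ in a dense open subset of $\Gamma^p$.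
\end{lemma}

\begin{proof}
Write $S=S_L$ and $a=a(X,L)$. For $(\gamma,g,g')\in\Gamma\times\Gamma^p\times\Gamma^p$ we exchange the $g_i$ for the $g_i'$ one at a time. Put
\[
S_j=g_1'W_1+\dots+g_j'W_j+g_{j+1}W_{j+1}+\dots+g_pW_p ,
\]
so that $S_0=S(g)$ and $S_p=S(g')$, and put $S_j^+=S_{j-1}+g_j'W_j=S_j+g_jW_j$. Each $S_j$ is a sum for the list $L$ and each $S_j^+$ is a sum for the list $(L,W_j)$, with group elements that are distinct coordinates of $(g,g')$. The preimage of a dense open set under a coordinate projection is dense and open. So on a dense open set $U\subset\Gamma\times\Gamma^p\times\Gamma^p$ all the spaces $\gamma X\cap S_j$ and $\gamma X\cap S_j^+$ have dimension $a$. Since $S_{j-1},S_j\subset S_j^+$, we get $\gamma X\cap S_{j-1}=\gamma X\cap S_j^+=\gamma X\cap S_j$ on $U$, and therefore $\gamma X\cap S(g)=\gamma X\cap S(g')\ne0$ on $U$.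

Fix $\gamma$ and $g'$ such that the open set $B=\{g:(\gamma,g,g')\in U\}$ is nonempty, and put $G=\gamma X\cap S(g')\ne0$. Then $G\subset S(g)$ for all $g\in B$. For $h\in\Gamma$ we have $hS(g)=S(hg)$, with $h$ acting diagonally on $\Gamma^p$, so $hG\subset S(g)$ for all $g\in hB$. The subspace $M=\sum_{h\in\Gamma}hG$ is nonzero and invariant, and it is a finite sum $h_1G+\dots+h_rG$. Hence $M\subset S(g)$ for all $g$ in $h_1B\cap\dots\cap h_rB$, which is open and dense because $\Gamma^p$ is irreducible.
\end{proof}

Call a list $L$ \emph{saturated} if either $S_L(g)=E$ for general $g$, or no nonzero invariant subspace is contained in $S_L(g)$ for all $g$ in a dense open set. If $E$ is irreducible, every list is saturated. For saturated lists the intersection with $\gamma X$ has to grow until the sum fills $E$, and it can grow at most $\dim X-1$ times.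

\begin{proposition}\label{prop:direct}
Let $W_1,\dots,W_p\subset E$ be subspaces of dimension $\le N$, where $N\ge1$, and let $0\le b\le p$. Assume:
\begin{enumerate}
\item[(i)] the sum $g_1W_1+\dots+g_bW_b$ is direct for general $g$;
\item[(ii)] every list that consists of $W_1,\dots,W_b$ and of further copies of subspaces among $W_1,\dots,W_p$ is saturated;
\item[(iii)] $\sum_{i=1}^p\dim W_i\le\dim E-N^2$.
\end{enumerate}
Then the sum $g_1W_1+\dots+g_pW_p$ is direct for general $g$.
\end{proposition}

\begin{proof}
Suppose not, and let $j$ be least such that the general sum $g_1W_1+\dots+g_jW_j$ is not direct. By (i), $j>b$. Put $X=W_j$ and $L_0=(W_1,\dots,W_{j-1})$; then $a(X,L_0)\ge1$. Suppose $L_i$ has been obtained from $L_0$ by appending $i$ copies of members of $L_0$, with $a(X,L_i)\ge i+1$, and that the general sum $S_{L_i}(g)$ is not $E$. By (ii), the conclusion of Lemma~\ref{lem:exchange} fails for $L_i$, so appending a suitable member of $L_i$ gives a list $L_{i+1}$ with $a(X,L_{i+1})\ge i+2$. Since $a(X,L_i)\le\dim X\le N$, the process stops at some $i\le N-1$, with $S_{L_i}(g)=E$. Then, by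 (iii),
\[
\dim E\le\sum_{l<j}\dim W_l+(N-1)N\le\dim E-N,
\]
a contradiction.
\end{proof}

\section{Independence with slack}\label{sec:slack}

Fix $m\ge2$ and $D\ge m-1$. For a zero-dimensional scheme $X\subset\mathbb P^n$ let $\langle X\rangle\subset V_D^*$ be the annihilator of $H^0(\mathcal I_X(D))$. By \eqref{eq:euler}, $\dim\langle X\rangle=\deg X-h^1(\mathcal I_X(D))$. Also $\langle gX\rangle=g\langle X\rangle$, and $\langle X\cup Y\rangle=\langle X\rangle+\langle Y\rangle$ because $H^0(\mathcal I_{X\cup Y}(D))=H^0(\mathcal I_X(D))\cap H^0(\mathcal I_Y(D))$. A fat point $mP$ is independent in degree $D$, since in an affine chart centered at $P$ the monomials of degree $\le m-1$ come from $V_D$; so is every subscheme of $mP$. Consequently, if $X_1,\dots,X_p$ are disjoint subschemes of $m$-points, then $\dim\langle X_i\rangle=\deg X_i\le N$, and $\bigcup_iX_i$ is independent if and only if the sum $\sum_i\langle X_i\rangle$ is direct.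

If $\Gamma$ is $GL_{n+1}$ or $\Gamma_H$, the map $(g_i)\mapsto(g_iP_i)$ from $\Gamma^p$ to the product of the orbits is onto. So a property of general positions holds for general $g$, and by semicontinuity a vanishing for general $g$ holds for general positions.

\begin{example}\label{ex:conics}
Let $n=m=D=2$, so $N=3$ and $\dim V_2^*=6$. The conics singular at one, two, three general points form vector spaces of dimension $3$, $1$, $0$, so one, two, three double points span subspaces of dimension $3$, $5$, $6$. Thus $\langle2P\rangle$ meets the span of one, two, three further double points in dimension $3+3-5=1$, $3+5-6=2$, $3$. The intersection grows $N-1=2$ times, as often as the proof of Proposition~\ref{prop:direct} allows. Two double points have degree $C_2$ and are not independent, so some slack is needed in Theorem~\ref{thm:slack}(a).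
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:slack}]
(a) Apply Proposition~\ref{prop:direct} with $\Gamma=GL_{n+1}$, $E=V_D^*$, $W_i=\langle k_iP_i\rangle$ and $b=0$. The annihilator of an invariant subspace is invariant, so $E$ is irreducible by Lemma~\ref{lem:invariant}(a) and (ii) holds; (iii) is the hypothesis.

(b) Order the points, and let $Z'$ be the longest initial sub-union with $\deg Z'\le\max(0,C_D-N^2)$. It is not all of $Z$, and the next point has degree $\le N$, so $\deg Z'>C_D-N^2-N$. By (a), or trivially if $Z'=\emptyset$, the scheme $Z'$ is independent, so $h^0(\mathcal I_{Z'}(D))=C_D-\deg Z'<N^2+N$. The remaining points have total degree at least $\deg Z-C_D\ge N^3+N^2$, so there are at least $N^2+N$ of them. By Lemma~\ref{lem:points}, no nonzero form vanishes on $Z'$ and at these points.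
\end{proof}

Restricting to a hyperplane produces schemes with components on $H$, which can be moved only by $\Gamma_H$. Now $V_D^*$ is reducible, and independence can fail far below $C_D-N^2$: any $\tau_D+1$ simple points of $H$ are dependent. The remedy is a part $B$ off $H$ that is large enough to exclude the forms divisible by $z$.

\begin{proposition}\label{prop:hyper}
Let $n\ge2$ and $D\ge m-1$. Let $B$ be a general union of fat points of multiplicities $\le m$ in $\mathbb P^n$ with $h^1(\mathcal I_B(D))=0$ and $h^0(\mathcal I_B(D-1))=0$. Let $A$ be a union of schemes of the forms $jP$ $(1\le j\le m)$ and $jP\cap(j-1)H$ $(2\le j\le m)$, supported at general points of $H$. If $\deg(A\cup B)\le C_D-N^2$, then $h^1(\mathcal I_{A\cup B}(D))=0$.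
\end{proposition}

\begin{proof}
Apply Proposition~\ref{prop:direct} with $\Gamma=\Gamma_H$ and $E=V_D^*$, where $W_1,\dots,W_b$ are the spans of the components of $B$ and $W_{b+1},\dots,W_p$ those of the components of $A$. Elements of $\Gamma_H$ preserve the shape of each component. Conditions (i) and (iii) are hypotheses. For (ii), take a list as in (ii), let $Z'$ be the union of general translates of the corresponding schemes, and let $B'\subset Z'$ be the part that comes from $W_1,\dots,W_b$. It is a general union with the multiplicities of $B$, disjoint from $H$. Suppose $\langle Z'\rangle$ contains an invariant subspace $M\ne0$. The annihilator $M^\perp\ne V_D$ is invariant, so $H^0(\mathcal I_{Z'}(D))\subset M^\perp\subset zV_{D-1}$ by Lemma~\ref{lem:invariant}(b). If $zG$ vanishes on $B'$, then so does $G$, as $z$ is invertible near the points of $B'$; hence $G\in H^0(\mathcal I_{B'}(D-1))=0$. So $H^0(\mathcal I_{Z'}(D))=0$, that is, $\langle Z'\rangle=V_D^*$, and the list is saturated.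
\end{proof}

The following corollary ends the proof of Theorem~\ref{thm:rank}. It has no slack: a bounded number of simple points of $H$ absorbs it.

\begin{corollary}\label{cor:close}
Let $n\ge2$, $D\ge m$ and $q=N^2+N$. Let $B$ be a general union of fat points of multiplicities $\le m$ in $\mathbb P^n$, let $A$ be as in Proposition~\ref{prop:hyper}, and let $S$ consist of $q$ further general simple points of $H$. Put $R=B\cup A\cup S$. If
\[
C_D\le\deg R<C_D+N\qquad\text{and}\qquad\deg B\ge C_{D-1}+N^3+N^2,
\]
then $h^0(\mathcal I_R(D))=0$.
\end{corollary}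

\begin{proof}
Put $Y=B\cup A$. Then $\deg B\le\deg Y<C_D+N-q=C_D-N^2$. Theorem~\ref{thm:slack}(a) gives $h^1(\mathcal I_B(D))=0$, and Theorem~\ref{thm:slack}(b) in degree $D-1\ge m-1$ gives $h^0(\mathcal I_B(D-1))=0$. By Proposition~\ref{prop:hyper}, $Y$ is independent in degree $D$, so $U=H^0(\mathcal I_Y(D))$ has dimension $C_D-\deg Y=C_D-\deg R+q\le q$. An element of $U$ that vanishes on $H$ lies in $z\,H^0(\mathcal I_B(D-1))=0$, so restriction to $H$ is injective on $U$. Lemma~\ref{lem:points} with $L=H$ gives the claim.
\end{proof}

\section{A differential Horace lemma}\label{sec:horace}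

For a zero-dimensional scheme $W\subset\mathbb P^n$, the \emph{trace} $\operatorname{Tr}W=W\cap H$ has ideal $\mathcal I_W+(z)$ and the \emph{residual} $\operatorname{Res}W$ has ideal $\mathcal I_W:z$. The sequence $0\to\mathcal O/(\mathcal I_W:z)\xrightarrow{\,z\,}\mathcal O/\mathcal I_W\to\mathcal O/(\mathcal I_W+(z))\to0$ gives $\deg W=\operatorname{tr}W+\deg\operatorname{Res}W$, where $\operatorname{tr}W=\deg\operatorname{Tr}W$ is the \emph{trace degree}. A component off $H$ has empty trace and is its own residual. At $P\in H$ take local coordinates $(x,z)$, with $x$ a set of $n-1$ coordinates on $H$. The ideals of $jP$ and $jP\cap(j-1)H$ are the monomial ideals $(x,z)^j$ and $(x,z)^j+(z^{j-1})$; the second contains just one more monomial, $z^{j-1}$. Reading off monomials gives: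
\begin{equation}\label{eq:table}
\begin{array}{l|c|c|c}
W&\deg W&\operatorname{Tr}W&\operatorname{Res}W\\\hline
jP\ \ (j\ge1)&N_j&j\text{-point of }H&(j-1)P\\
jP\cap(j-1)H\ \ (j\ge2)&N_j-1&j\text{-point of }H&(j-1)P\cap(j-2)H
\end{array}
\end{equation}
The residual is empty for $j=1$ in the first row and for $j=2$ in the second.

The Horace method is the following remark. If no nonzero form of degree $e$ on $H$ vanishes on $\operatorname{Tr}W$, then every form of degree $e$ vanishing on $W$ is $zG$ with $G$ vanishing on $\operatorname{Res}W$; if moreover $h^0(\mathcal I_{\operatorname{Res}W}(e-1))=0$, then $h^0(\mathcal I_W(e))=0$. The two vanishings require $\operatorname{tr}W\ge\tau_e$ and $\deg\operatorname{Res}W\ge C_{e-1}$. When $\deg W<C_e+N$, this forces $\tau_e\le\operatorname{tr}W<\tau_e+N$, and in this range Theorem~\ref{thm:slack} says nothing about the trace. We would like to stop at trace degree about $\tau_e-\sigma^2$ and complete the trace with simple points of $H$, but $W$ may contain none. The differential method produces them: a $k$-point that \emph{approaches} $H$ gives a simple point to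 the trace and its other $N_k-1$ conditions to the residual (Figure~\ref{fig:layers}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\foreach \x in {0,1,2} \filldraw[fill=gray!40] (\x,0) rectangle ++(1,1);
\foreach \x in {0,1} \draw (\x,1) rectangle ++(1,1);
\draw (0,2) rectangle ++(1,1);
\filldraw[fill=gray!40] (8,0) rectangle ++(1,1);
\foreach \x in {8,9,10} \draw (\x,1) rectangle ++(1,1);
\foreach \x in {8,9} \draw (\x,2) rectangle ++(1,1);
\node[left] at (0,0.5) {$z^0$};
\node[left] at (0,1.5) {$z^1$};
\node[left] at (0,2.5) {$z^2$};
\node[left] at (8,0.5) {$z^0$};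
\node[left] at (8,1.5) {$z^1$};
\node[left] at (8,2.5) {$z^2$};
\end{tikzpicture}
\caption{The six conditions of a triple point in the plane, one box each, sorted by the power of the equation $z$ of a line $H$. The shaded row goes to the trace on $H$, the other rows to the residual. Left: the point lies on $H$; the trace has degree $3$ and the residual is $2P$. Right: the point approaches $H$; the trace is a simple point and the residual is $3Q\cap2H$, of degree $5$.}\label{fig:layers}
\end{figure}

The reason is visible for $k=2$. Let $f_t=a_0+a_1(z-t)+\cdots$, with $a_j\in\mathbb K[x,t]$, be singular at the moving point $(0,t)$, so $a_0\in(x)^2$ and $a_1\in(x)$. Suppose that the restriction $a_0-ta_1+\cdots$ to $H$ vanishes modulo $t^2$. Then $a_0(x,0)=0$, and $a_1(x,0)$ equals the coefficient of $t$ in $a_0$, which lies in $(x)^2$. So $f_0=zg$, and $g|_H=a_1(x,0)$ is singular at the limit point: $g$ vanishes on $2Q\cap H$.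

\begin{lemma}\label{lem:horace}
Let $W\subset\mathbb P^n$ be zero-dimensional, $k\ge1$, $e\ge1$, and let $Q_1,\dots,Q_c\in H$ be distinct points outside $W$. Assume
\begin{enumerate}
\item[(1)] $H^0(H,\mathcal I_{\operatorname{Tr}W\cup\{Q_1,\dots,Q_c\}}(e))=0$;
\item[(2)] $H^0(\mathbb P^n,\mathcal I_{\operatorname{Res}W\cup\bigcup_i(kQ_i\cap(k-1)H)}(e-1))=0$.
\end{enumerate}
Then $H^0(\mathcal I_{W\cup kP_1\cup\dots\cup kP_c}(e))=0$ for general $P_1,\dots,P_c\in\mathbb P^n$.
\end{lemma}

\begin{proof}
Choose a linear form $\lambda$ in $x_1,\dots,x_n$ with $\lambda(Q_i)\ne0$ for all $i$, represent $Q_i$ by the vector $(q_i,0)$ with $\lambda(q_i)=1$, and put $P_i(t)=(q_i,t)$. For all but finitely many $t\in\mathbb K$ these points are distinct and off $W$. By semicontinuity it suffices to prove the vanishing for the points $P_i(t)$ for one such $t$. Suppose it fails for all of them. The conditions of vanishing to order $k$ at the $P_i(t)$ form a linear system on $H^0(\mathcal I_W(e))$ with coefficients in $\mathbb K[t]$. It has nonzero solutions for infinitely many $t$, so its minors of size $h^0(\mathcal I_W(e))$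 vanish identically, and it has a nonzero solution over $\mathbb K(t)$. Clearing denominators and dividing by a power of $t$, we get $F_t\in H^0(\mathcal I_W(e))\otimes\mathbb K[t]$ with $F_0\ne0$, vanishing to order $k$ at each $P_i(t)$ identically in $t$.

Fix $i$. In the chart $\lambda=1$ take affine coordinates $(x,z)$ centered at $Q_i$, with $x$ coordinates on $H$, so that $P_i(t)=(0,t)$. Write the polynomial $f_t$ that represents $F_t$ as
\[
f_t=\sum_ja_j(x,t)(z-t)^j,\qquad a_j\in(x)^{k-j}\,\mathbb K[x,t]\ \text{ for }j<k .
\]
Its restriction to $H$ is $\sum_ja_j(x,t)(-t)^j$.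

\emph{Step 1: $F_t|_H\equiv0\pmod{t^k}$.} Otherwise let $\varphi\ne0$ be the coefficient of the lowest power $t^p$ in $F_t|_H$, with $p<k$. It is the restriction to $H$ of an element of $H^0(\mathcal I_W(e))$, so it vanishes on $\operatorname{Tr}W$. Since $a_j(0,t)=0$ for $j<k$, the value $\sum_ja_j(0,t)(-t)^j$ of $F_t|_H$ at $Q_i$ is divisible by $t^k$, so $\varphi(Q_i)=0$. This holds for all $i$ and contradicts (1).

\emph{Step 2: the residual form.} By Step 1, $F_0=zG$ with $0\ne G\in H^0(\mathcal I_{\operatorname{Res}W}(e-1))$. Near $Q_i$ we have $f_0=\sum_ja_j(x,0)z^j$ with $a_0(x,0)=0$, so $G$ is represented by $g=\sum_{j\ge1}a_j(x,0)z^{j-1}$. Let $1\le j\le k-1$. For $l<j$ we have $a_l\in(x)^{k-l}\subset(x)^{k-j+1}$. Modulo $(x)^{k-j+1}$, Step 1 therefore reads $\sum_{l\ge j}a_l(-t)^l\equiv0\pmod{t^k}$, and the coefficient of $t^j$, where $j<k$, shows that $a_j(x,0)\in(x)^{k-j+1}$. So the terms of $g$ with $j\le k-1$ lie in $(x,z)^k$, and the terms with $j\ge k$ lie in $(z^{k-1})$. Thus $G$ vanishes on $kQ_i\cap(k-1)H$ for all $i$, and (2) gives $G=0$, a contradiction.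
\end{proof}

\section{The critical window, and double points}\label{sec:double}

Theorem~\ref{thm:rank} reduces to schemes whose degree just reaches $C_d$.

\begin{proposition}\label{prop:star}
Let $m,n,d$ be as in Theorem~\ref{thm:rank}, and let $Z\subset\mathbb P^n$ be a general union of fat points of multiplicities $\le m$ with $C_d\le\deg Z<C_d+N$. Then $h^0(\mathcal I_Z(d))=0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:rank} from Proposition~\ref{prop:star}]
If $\deg Z<C_d$, add general simple points to reach degree $C_d$. The enlarged scheme has $h^0=0$, hence $h^1=0$ by \eqref{eq:euler}, and its subscheme $Z$ is independent. If $\deg Z\ge C_d$, order the points; the shortest initial sub-union of degree $\ge C_d$ has degree $<C_d+N$, so its $h^0$ vanishes, and $h^0(\mathcal I_Z(d))=0$.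
\end{proof}

We first prove Proposition~\ref{prop:star} when $m=2$ and $Z$ consists of $s$ double points. Here $N=n+1$, $\sigma=n$, $n\ge4$, $d\ge5$, $\tau_{d-1}\ge36N^3$ and $C_d\le sN<C_d+N$.

We place on $H$ as many points as Theorem~\ref{thm:slack}(a) in $H$ permits. Let $a$ be the largest integer with $an\le\tau_d-n^2$, put $c=\tau_d-an$, so that $n^2\le c<n^2+n$, and put $b=s-a-c$. By \eqref{eq:C},
\[
bN=sN-(an+c)-a-cn\ \ge\ C_{d-1}-a-cn=C_{d-2}+\tau_{d-1}-a-cn .
\]
Now $a\le\tau_d/n=\frac{n+d-1}{nd}\tau_{d-1}\le\bigl(\frac1d+\frac1n\bigr)\tau_{d-1}\le\frac9{20}\tau_{d-1}$ and $cn<N^3$, so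
\begin{equation}\label{eq:bdouble}
bN-C_{d-2}\ge\tfrac{11}{20}\cdot36N^3-N^3\ge N^3+N^2 .
\end{equation}
In particular $b>0$. Let $W$ consist of $b$ general double points, whose union we call $B$, and $a$ double points at general points of $H$. Apply Lemma~\ref{lem:horace} with $k=2$, $e=d$ and $c$ general points $Q_i\in H$. The trace consists of $a$ general double points of $H$, of degree $an\le\tau_d-n^2$. It is independent, so exactly $c$ independent forms on $H$ vanish on it, and (1) follows from Lemma~\ref{lem:points}. The scheme $R$ in (2) consists of $B$, of $a$ simple points of $H$, and of the $c$ schemes $2Q_i\cap H$. Its degree is $bN+a+cn=sN-\tau_d$, so $C_{d-1}\le\deg R<C_{d-1}+N$. It contains enough simple points, since $a>\tau_d/n-n-1\ge36N^2-N\ge N^2+N$. With \eqref{eq:bdouble}, Corollary~\ref{cor:close} in degree $D=d-1$ gives (2). So $h^0=0$ for a union of $s$ double points of which $a$ lie on $H$, and by semicontinuity for $Z$.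

\section{Proof of Proposition~\ref{prop:star}}\label{sec:general}

Three things change for general $m$. A $k$-point placed on $H$ becomes simple only after $k-1$ residuals, so the step has to be repeated. What the earlier steps leave on $H$ then occupies part of the trace, and we must check that it fits. And since several multiplicities occur, we must choose one, $K$, that supplies both the points approaching $H$ and the points that end as simple points.

Let $m,n,d,Z$ be as in Proposition~\ref{prop:star}. All degrees $e$ that occur satisfy $d-m+1\le e\le d$, and for them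
\begin{equation}\label{eq:room}
e\ge3m-2,\qquad C_e\ge\tau_e\ge18mN^3 .
\end{equation}

\subsection*{The dominant multiplicity}
Let $s_k$ be the number of $k$-points of $Z$, and choose $K$ with $s_KN_K\ge\deg Z/m\ge C_d/m$. Since $C_d\ge\sum_{e=d-m+1}^d\tau_e\ge18m^2N^3$, we have $s_K\ge18mN^3/N_K\ge18mN^2$.

Suppose $K=1$. Then $s_1\ge18mN^3\ge N^2+N$, so the union $Z_{\ge2}$ of the other points has degree $<C_d+N-(N^2+N)=C_d-N^2$. It is independent by Theorem~\ref{thm:slack}(a), so $h^0(\mathcal I_{Z_{\ge2}}(d))=C_d-\deg Z_{\ge2}\le s_1$, and Lemma~\ref{lem:points} gives $h^0(\mathcal I_Z(d))=0$.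

From now on $K\ge2$. Put
\[
T=K-1,\qquad q=N^2+N,\qquad\rho=(m-1)(\sigma^2+\sigma)\le2(m-1)N^2 .
\]
Then $1\le T\le m-1$ and $q+\rho\le m(N^2+N)\le2mN^2\le s_K$. Designate $q$ of the $K$-points as \emph{marked} and $\rho$ others as \emph{fillers}; all remaining points of $Z$ are \emph{ordinary}, and we fix an order on them. The marked points go to $H$ at once and become the set $S$ of Corollary~\ref{cor:close} after $T$ steps. The fillers are the points that approach $H$.

\subsection*{The construction}
We define schemes $R_t=B_t\cup A_t$ for $0\le t\le T$, where $B_t$ is a general union of some of the fat points of $Z$, off $H$, and the components of $A_t$ are supported at general points of $H$. Only the numbers of components of each shape are being chosen; all positions are general. Start with $B_0=Z$ and $A_0=\emptyset$. Step $t$, for $0\le t\le T-1$, works in degree $e=d-t$: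
\begin{itemize}
\item Start with $F_t=\emptyset$ if $t\ge1$, and with the marked points if $t=0$. Add the ordinary points of $B_t$ to $F_t$ one at a time, in order, as long as $\operatorname{tr}(A_t\cup F_t)\le\tau_e-\sigma^2$, the points of $F_t$ being placed at general points of $H$. Stop at the first point that does not fit.
\item Put $c_t=\tau_e-\operatorname{tr}(A_t\cup F_t)$ and choose $c_t$ fillers in $B_t$. Let $B_{t+1}$ be $B_t$ without these fillers and without the points moved to $F_t$, and let
\[
A_{t+1}=\operatorname{Res}A_t\cup\operatorname{Res}F_t\cup\bigcup_{i=1}^{c_t}\bigl(KQ_i\cap(K-1)H\bigr),\qquad Q_i\in H\text{ general}.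
\]
\end{itemize}
By \eqref{eq:table}, the components of $F_t$ and their iterated residuals have the form $jP$ with $1\le j\le m$; we call them \emph{natural}. A filler used at step $t'$ appears in $A_t$, for $t'<t\le T$, as $jQ\cap(j-1)H$ with $j=K-(t-1-t')\ge2$; we call it a \emph{filler descendant}. In each $R_t$ there are at most $\rho$ fillers and filler descendants altogether, each of degree $\le N$, and each descendant has trace degree $\le\sigma$. At step $t$, the natural components of $A_t\cup F_t$ have total trace degree $\le\tau_{d-t}$.

\begin{lemma}\label{lem:construction}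
All $T$ steps can be carried out, with $\sigma^2\le c_t<\sigma^2+\sigma$, and for $0\le t\le T$
\begin{equation}\label{eq:window}
C_{d-t}\le\deg R_t<C_{d-t}+N .
\end{equation}
\end{lemma}

\begin{proof}
We use induction on $t$; \eqref{eq:window} holds for $t=0$. Let $0\le t\le T-1$, assume that the steps before $t$ have been carried out as stated and that \eqref{eq:window} holds for $t$, and put $e=d-t$. Since $t\le m-2$, we have $e\ge3m-1$ and $e-1\ge d-m+1$.

\emph{$(\alpha)$ Before ordinary points are added, $\operatorname{tr}(A_t\cup F_t)\le\tau_e-\sigma^2$.} For $t=0$ the marked points have trace degree $\le q\sigma$, and $q\sigma+\sigma^2\le N^3+2N^2\le3N^3\le\tau_d$. Let $t\ge1$. The natural components of $A_t$ are residuals of natural components of total trace degree $\le\tau_{e+1}$. The point is that taking residuals shrinks traces faster than it shrinks the room $\tau$. By \eqref{eq:N} and \eqref{eq:C}, their trace degree is now at most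
\[
\frac{m-1}{n+m-2}\,\tau_{e+1}=\frac{(m-1)(n+e)}{(n+m-2)(e+1)}\,\tau_e=(1-\eta)\tau_e,\qquad\eta=\frac{n-1}{n+m-2}\cdot\frac{e-m+2}{e+1},
\]
because $(n+m-2)(e+1)-(m-1)(n+e)=(n-1)(e+1)-(n-1)(m-1)$. The first factor of $\eta$ is $\ge\frac12$ as $n\ge m$, and the second is $1-\frac{m-1}{e+1}\ge\frac23$ as $e+1\ge3m$. So $\eta\ge\frac13$. The filler descendants add at most $\rho\sigma$, and $\rho\sigma+\sigma^2\le2(m-1)N^3+N^2\le2mN^3\le\tau_e/3$ by \eqref{eq:room}.

\emph{$(\beta)$ Some ordinary point of $B_t$ does not fit.} Suppose all of them are moved to $F_t$. Then $R_t$ has the same degree as the union of the natural components of $A_t\cup F_t$ and of at most $\rho$ fillers and filler descendants. Points on $H$ carry too little degree per unit of trace for this: by \eqref{eq:window}, \eqref{eq:C} and \eqref{eq:N},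
\[
\Bigl(1+\frac en\Bigr)\tau_e=C_e\le\deg R_t\le\Bigl(1+\frac{m-1}n\Bigr)\tau_e+\rho N .
\]
Since $\tau_e/n=C_{e-1}/e$, this says $\bigl(1-\frac{m-1}e\bigr)C_{e-1}\le\rho N\le2mN^3$. But $1-\frac{m-1}e\ge\frac23$ and $C_{e-1}\ge18mN^3$, so the left side is at least $12mN^3$, a contradiction.

By $(\alpha)$, $c_t\ge\sigma^2$. By $(\beta)$, a point of trace degree $\le\sigma$ does not fit, so $\operatorname{tr}(A_t\cup F_t)+\sigma>\tau_e-\sigma^2$ and $c_t<\sigma^2+\sigma$. Steps $0,\dots,t$ need fewer than $T(\sigma^2+\sigma)\le\rho$ fillers in all, so step $t$ can be carried out. In passing from $R_t$ to $R_{t+1}$, the part $A_t\cup F_t$ loses its trace degree and each of the $c_t$ fillers loses one unit of degree, by \eqref{eq:table}. So $\deg R_{t+1}=\deg R_t-\tau_e$, and $C_{e-1}=C_e-\tau_e$ gives \eqref{eq:window} for $t+1$.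
\end{proof}

\begin{lemma}\label{lem:step}
Let $0\le t\le T-1$. If $h^0(\mathcal I_{R_{t+1}}(d-t-1))=0$, then $h^0(\mathcal I_{R_t}(d-t))=0$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:horace} with $W=B_{t+1}\cup A_t\cup F_t$, $k=K$, $e=d-t$ and $c=c_t$. By \eqref{eq:table}, $\operatorname{Tr}W$ is a general union of fat points of $H\cong\mathbb P^{n-1}$ of multiplicities $\le m$, of degree $\tau_e-c_t\le\tau_e-\sigma^2$, and $e\ge m-1$. By Theorem~\ref{thm:slack}(a) in $H$ it is independent, so $h^0(H,\mathcal I_{\operatorname{Tr}W}(e))=c_t$, and Lemma~\ref{lem:points} in $H$ gives (1). The scheme in (2) is $R_{t+1}$. Both conditions hold for general positions, hence simultaneously. So $h^0=0$ in degree $e$ for the union of $W$ and $c_t$ general $K$-points. This union belongs to the family of which $R_t$ is the general member, with the points of $F_t$ moved to $H$, and semicontinuity concludes.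
\end{proof}

\begin{lemma}\label{lem:final}
$h^0(\mathcal I_{R_T}(d-T))=0$.
\end{lemma}

\begin{proof}
Put $D=d-T\ge d-m+1$; by \eqref{eq:room}, $D\ge3m-2\ge m$ and $\tau_D\ge18mN^3$. The marked $K$-points were placed on $H$ at step $0$, so after $T=K-1$ residuals they form a set $S$ of $q$ general simple points of $H$. The other components of $A_T$ have the shapes allowed in Proposition~\ref{prop:hyper}. By \eqref{eq:window} and Corollary~\ref{cor:close}, it remains to show that $\deg B_T\ge C_{D-1}+N^3+N^2$.

The natural components of $A_T$ are residuals of natural components of total trace degree $\le\tau_{D+1}$. By \eqref{eq:N} and \eqref{eq:C}, their total degree is at most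
\[
\frac{m-1}n\,\tau_{D+1}=(m-1)\frac{n+D}{n(D+1)}\,\tau_D\le\Bigl(\frac{m-1}{D+1}+\frac{m-1}n\Bigr)\tau_D\le\Bigl(\frac13+\frac12\Bigr)\tau_D,
\]
since $D+1\ge3m-1$ and $n\ge2m$. The filler descendants have total degree $\le\rho N\le2(m-1)N^3$. With $\deg R_T\ge C_D=C_{D-1}+\tau_D$ we obtain
\[
\deg B_T-C_{D-1}\ge\tfrac16\tau_D-2(m-1)N^3\ge3mN^3-2(m-1)N^3\ge N^3+N^2 .\qedhere
\]
\end{proof}

Lemma~\ref{lem:final} and Lemma~\ref{lem:step} for $t=T-1,\dots,0$ give $h^0(\mathcal I_Z(d))=0$, as $R_0=Z$. This proves Proposition~\ref{prop:star} and Theorem~\ref{thm:rank}.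

\begin{remark}
The hypotheses $d\ge4m-3$ and $n\ge2m$ make the ratios $\frac{m-1}e$ and $\frac{m-1}n$ at most $\frac13$ and $\frac12$ where they are used. These ratios control the main terms in $(\alpha)$, $(\beta)$ and Lemma~\ref{lem:final}, where their sum has to stay below $1$. The hypothesis $\tau_{d-m+1}\ge18mN^3$ makes the error terms, which come from the slack in Theorem~\ref{thm:slack} and from the fillers and are all bounded by a multiple of $mN^3$, smaller than what the main terms leave.
\end{remark}

\section{The bounds on $\delta(n,m)$}\label{sec:bounds}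

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $\tau_D$ increases with $D$, the hypotheses of Theorem~\ref{thm:rank}, once valid for $(n,d)$, are valid for $(n,d')$ with $d'\ge d$; in that case $\delta(n,m)\le d$.

(1) We need a lower bound for $\tau_D$ in terms of $\sigma$ that is uniform in $n$. For $r,a,b\ge1$,
\begin{equation}\label{eq:mult}
\binom{r+ab-1}r\ge\binom{r+a-1}r\binom{r+b-1}r .
\end{equation}
Indeed, $\binom{r+a-1}r$ is the number of vectors in $\mathbb Z_{\ge0}^r$ with sum of entries $\le a-1$. The map $(u,v)\mapsto u+av$ sends pairs of vectors with sums $\le a-1$ and $\le b-1$ to vectors with sum $\le(a-1)+a(b-1)=ab-1$, and it is injective because the entries of $u$ are $<a$. Take $r=n-1$, so that $\sigma=\binom{r+m-1}r$, and apply \eqref{eq:mult} three times to $61m^4=61m\cdot m\cdot m\cdot m$: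
\[
\tau_{61m^4-1}=\binom{r+61m^4-1}r\ge\binom{r+61m-1}r\sigma^3\ge61m\,\sigma^3 .
\]
For $n\ge2m$, \eqref{eq:N} gives $N\le\frac32\sigma$, so $18mN^3\le18\cdot\frac{27}8\,m\sigma^3=60.75\,m\sigma^3\le\tau_{61m^4-1}$. Theorem~\ref{thm:rank} applies to $d=61m^4+m$, for which $d-m+1\ge61m^4-1$ and $d\ge4m-3$. For the finitely many $n$ with $2\le n<2m$, the number $\delta(n,m)$ is finite by the known result recalled in Section~\ref{sec:intro}.

(2) Take $d=4m-3$, so $d-m+1=3m-2$. For $n\ge2m$,
\[
\tau_{3m-2}=\frac{n(n+1)\cdots(n+3m-3)}{(3m-2)!}\ge\frac{n^{3m-2}}{(3m-2)!},\qquad N=\frac{(n+1)\cdots(n+m-1)}{(m-1)!}\le\frac{(2n)^{m-1}}{(m-1)!}.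
\]
So $\tau_{3m-2}\ge18mN^3$ as soon as $n\ge18m\cdot8^{m-1}\,(3m-2)!/((m-1)!)^3$. The multinomial coefficient $(3m-3)!/((m-1)!)^3$ is at most $3^{3m-3}=27^{m-1}$, so the right side is at most $18m(3m-2)\,216^{m-1}\le n_0(m)$. Also $n_0(m)\ge2m$. Hence $\delta(n,m)\le4m-3$ for $n\ge n_0(m)$. The lower bound is contained in (3).

(3) Maximal rank fails in degree $2m-2$ for every $n\ge2$ by Example~\ref{ex:line}, and in degree $\lfloor(5m-2)/2\rfloor=\lfloor5m/2\rfloor-1$ for $n=2$ by Example~\ref{ex:conic}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{problem}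
\texttt{https://ijpam.eu/contents/2010-61-4/5/5.pdf}
\end{thebibliography}
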